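\title{The weak Knaster conjecture fails for five points}

\begin{abstract}
The weak Knaster conjecture asserts that for each $m$ and all sufficiently large $n$, any $m$ points of the sphere $S^{n-1}$ can be rotated onto a level set of any given continuous function. We show that this is false for every $m\ge5$, in every dimension $n\ge2$. It is true for $m\le3$; the case $m=4$ is not decided here. The counterexample consists of five points on a short arc of a great circle. The function is the sum of a function that is strictly convex outside small cells, obtained by holonomic approximation, and a rapidly oscillating function of the distance to a center inside each cell. The construction works on every closed Riemannian manifold.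
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $S^{n-1}\subset\mathbb{R}^n$ be the unit sphere; a \emph{rotation} is an element of $SO(n)$. For positive integers $m,n$ consider the following statement.

\begin{quote}
$K(m,n)$: for every set $\{x_1,\dots,x_m\}\subset S^{n-1}$ of $m$ points and every continuous $f:S^{n-1}\to\mathbb{R}$ there is $\rho\in SO(n)$ with $f(\rho x_1)=\dots=f(\rho x_m)$.
\end{quote}

It says that every level-set decomposition of the sphere has a level set containing a rotated copy of any prescribed $m$-point set. Knaster conjectured $K(n,n)$ for all $n$. The conclusion is known to hold when the points form an orthonormal basis, when $n=3$ \cite{Floyd}, and when the number of points is prime and they form a two-dimensional regular polygon. In general Knaster's conjecture is false: Kashin and Szarek constructed a counterexample. One may hope to save the statement by fixing the number of points and letting the dimension grow. This is the conjecture posed in \cite{GM}.\footnote{The size of the set is written $k$ in \cite{GM}; the set has $m$ points, so $k=m$. The property is required in all dimensions $n\ge n(m)$, so that it cannot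 hold vacuously in a dimension too small to contain $m$ points.}

\begin{quote}
\textbf{Weak Knaster conjecture.} For every $m$ there is $n(m)$ such that $K(m,n)$ holds for all $n\ge n(m)$.
\end{quote}

A count of parameters speaks for the conjecture. The condition on $\rho$ is a system of $m-1$ equations. The values $f(\rho x_i)$ depend on the restriction of $\rho$ to the span of the points, and if the span has dimension $k<n$ these restrictions form the manifold of orthonormal $k$-frames in $\mathbb{R}^n$, of dimension $nk-k(k+1)/2\ge n-1$. So the number of unknowns grows with $n$ while the number of equations stays fixed. The smallest cases agree with this guess.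

\begin{theorem}\label{thm:small}
For $m=1,2,3$ the weak Knaster conjecture holds, with optimal values $n(1)=1$, $n(2)=2$, $n(3)=3$.
\end{theorem}

Nevertheless the conjecture is false, and for $m\ge5$ the statement $K(m,n)$ fails in every dimension $n\ge2$.

\begin{theorem}\label{thm:sphere}
For all $m\ge5$ and $n\ge2$ there are an $m$-point set $\{x_1,\dots,x_m\}\subset S^{n-1}$ and a smooth function $f:S^{n-1}\to\mathbb{R}$ such that no $\rho\in SO(n)$ satisfies $f(\rho x_1)=\dots=f(\rho x_m)$. Hence $n(m)$ does not exist for any $m\ge5$.
\end{theorem}

Five of the points lie on a short arc of a great circle. Rotations carry this arc to arcs of other great circles, that is, of geodesics, and in this form the result has nothing to do with the symmetry of the sphere. Throughout the paper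
\[
T=\{-3,-1,0,1,9\},\qquad T^\circ=\{-1,0,1\};
\]
the elements of $T$ are the \emph{nodes}, those of $T^\circ$ the \emph{inner nodes}, and $-3$ and $9$ the \emph{outer nodes}. A closed manifold is a compact manifold without boundary.

\begin{theorem}\label{thm:geod}
Let $M$ be a closed Riemannian manifold of dimension $N\ge1$. There is $\varepsilon_0>0$ such that for each $\varepsilon\in(0,\varepsilon_0)$ there is $f_\varepsilon\in C^\infty(M)$ for which no unit-speed geodesic $\gamma:\mathbb{R}\to M$ makes the five values $f_\varepsilon(\gamma(\varepsilon t))$, $t\in T$, all equal.
\end{theorem}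

\begin{proof}[Proof of Theorem~\ref{thm:sphere} from Theorem~\ref{thm:geod}]
Apply Theorem~\ref{thm:geod} to $M=S^{n-1}$ and take $\varepsilon<\min(\varepsilon_0,1/10)$. The five points $\cos(\varepsilon t)e_1+\sin(\varepsilon t)e_2$, $t\in T$, are distinct, because the angles $\varepsilon t$ are distinct numbers in $(-1,1)$. Call them $x_1,\dots,x_5$, and for $m>5$ add arbitrary further distinct points. For $\rho\in SO(n)$ the curve $\gamma(s)=\rho(\cos s\,e_1+\sin s\,e_2)$ is a unit-speed geodesic, and $\rho x_1,\dots,\rho x_5$ are the points $\gamma(\varepsilon t)$, $t\in T$. So the values of $f_\varepsilon$ at these points are not all equal.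
\end{proof}

The number $\varepsilon_0$ depends on $M$, so the configuration depends on $n$: it is a short arc whose size is chosen for each $n$. This is exactly what the conjecture, with $n(m)$ uniform over all $m$-point sets, excludes. The case $m=4$ is not settled here; this does not affect the disproof, since the conjecture asserts the property for every $m$.

The counterexamples are neither confined to wild functions nor to points on a great circle. Call a configuration $(x_1,\dots,x_m)\in(S^{n-1})^m$ \emph{bad} for $f$ if no rotation makes the values $f(\rho x_i)$ equal.

\begin{theorem}\label{thm:extra}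
In Theorem~\ref{thm:sphere}, $f$ may be taken to be the restriction of a homogeneous polynomial of even degree. It may also be taken to be the restriction of a norm on $\mathbb{R}^n$ arbitrarily close to the Euclidean norm. The set of bad configurations for such an $f$ contains a nonempty open subset of $(S^{n-1})^m$; in particular, if $n\ge m$, the points can be linearly independent.
\end{theorem}

Theorem~\ref{thm:small} is proved in Section~\ref{sec:small}. The proof of Theorem~\ref{thm:geod} has three parts. Section~\ref{sec:flat} treats lines in Euclidean space, where the idea appears without error terms: there are two kinds of functions whose level sets avoid the five-point pattern, convex ones and oscillating ones, and their sums avoid it too. Section~\ref{sec:cover} covers $M$ by a region that carries a convex function and small disjoint cells that carry oscillating ones. Section~\ref{sec:glue} glues the pieces. Section~\ref{sec:extra} proves Theorem~\ref{thm:extra}.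

\section{At most three points}\label{sec:small}

We first note that $K(m,n_0)$ with $n_0\ge m$ implies $K(m,n)$ for all $n\ge n_0$. Indeed, $m$ points of $S^{n-1}$ lie in a linear subspace $E$ of dimension $n_0$; apply $K(m,n_0)$ to the restriction of $f$ to the unit sphere of $E$, and extend the resulting rotation of $E$ by the identity on $E^\perp$.

\begin{proof}[Proof of Theorem~\ref{thm:small}]
For $m=1$ there is no condition on $\rho$.

Let $m=2$ and $n\ge2$. The function $D(\rho)=f(\rho x_1)-f(\rho x_2)$ is continuous on $SO(n)$. Since $SO(n)$ is transitive on $S^{n-1}$, there is $\tau\in SO(n)$ with $\tau x_1=x_2$, and invariance of the Haar measure under $\rho\mapsto\rho\tau$ gives $\int f(\rho x_2)\,d\rho=\int f(\rho x_1)\,d\rho$. Thus $\int D=0$. If $D$ had no zero, it would have constant sign on the connected group $SO(n)$ and its integral would not vanish. So $K(2,n)$ holds. The statement $K(2,1)$ fails: $SO(1)$ is trivial, and one may take $f(1)\ne f(-1)$.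

Let $m=3$. The statement $K(3,3)$ is the case $n=3$ of Knaster's conjecture \cite{Floyd}, and $K(3,n)$ for $n\ge3$ follows by the observation above. The statement $K(3,2)$ fails, because $f(x)=\langle x,e_1\rangle$ takes each value at most twice on $S^1$.
\end{proof}

\section{Lines in Euclidean space}\label{sec:flat}

In this section $\gamma(s)=x+sv$ with $|v|=1$ is a line in $\mathbb{R}^N$, and we look for functions $f$ such that the values $f(\gamma(\varepsilon t))$, $t\in T$, are never all equal.

\subsection{Convex functions and oscillating functions}

The first candidate is a function $u$ with positive definite Hessian. Then $u\circ\gamma$ is strictly convex and takes each value at most twice, so three nodes already suffice. This holds in every dimension, although the pairs $(x,v)$ form a family with $2N-1$ parameters; the count of parameters does not see convexity. The defect of this candidate is global: on a closed manifold a smooth function has a maximum, where the Hessian is negative semidefinite.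

The second candidate is a function of the distance to a point $a$. Put $q(y)=\frac12|y-a|^2$. Then
\[
q(\gamma(\varepsilon t))=q(x)+\langle x-a,v\rangle\,\varepsilon t+\tfrac12\varepsilon^2t^2 ,
\]
and the coefficient of $t^2$ is the same for all lines. Fix $c>0$ and a $1$-periodic function $\varphi$. Along the line,
\begin{equation}\label{eq:phase}
\varphi\Big(\frac{2c}{\varepsilon^2}\,q(\gamma(\varepsilon t))\Big)=\varphi(\sigma+bt+ct^2),\qquad \sigma=\frac{2c\,q(x)}{\varepsilon^2},\quad b=\frac{2c\,\langle x-a,v\rangle}{\varepsilon}.
\end{equation}
The $2N-1$ parameters have collapsed to two. Since the nodes are integers, the values at the nodes depend only on $\sigma$ and $b$ modulo $1$, so the parameters range over a compact torus that depends neither on $N$ nor on $\varepsilon$. Equality of the five values is a system of four equations in two unknowns, and one expects no solution. This candidate is bounded, but on a manifold it is tied to a small neighborhood of its center $a$, where the squared distance behaves as in $\mathbb{R}^N$.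

To cover a closed manifold we have to pass from one candidate to the other, and so we have to handle sums $f=u+A\,\varphi(2c\varepsilon^{-2}q)$ with $u$ convex and $A>0$. If the five values of $f$ equal $Y$, then by \eqref{eq:phase}
\[
\varphi(\sigma+bt+ct^2)=p(t)\quad (t\in T),\qquad p(t)=\frac{Y-u(\gamma(\varepsilon t))}{A},
\]
and $p$ is concave. Counting no longer helps: even if $p$ is a quadratic polynomial, there are five equations in five unknowns, namely $\sigma$, $b$ and three coefficients. We use the concavity of $p$ instead. The aim is a profile $\varphi$ whose values at the nodes never agree with those of a concave function.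

\subsection{A profile that is never concave}

A concave function that is nonnegative at the outer nodes cannot be small at an inner node.

\begin{lemma}\label{lem:concave}
Let $p:[-3,9]\to\mathbb{R}$ be concave with $p(t)\ge0$ for $t\in T$. Then $\min_{T^\circ}p\ge\frac16\max_Tp$.
\end{lemma}

\begin{proof}
Let $r\in T^\circ$, and let $p$ attain its maximum over $T$ at $t^*$. If $t^*=r$ there is nothing to prove. If $t^*>r$, then $r=\lambda t^*+(1-\lambda)(-3)$ with $\lambda=\frac{r+3}{t^*+3}\ge\frac2{12}$, and $p(r)\ge\lambda p(t^*)+(1-\lambda)p(-3)\ge\frac16p(t^*)$. If $t^*<r$, then $r=\lambda t^*+(1-\lambda)9$ with $\lambda=\frac{9-r}{9-t^*}\ge\frac8{12}$, and $p(r)\ge\lambda p(t^*)+(1-\lambda)p(9)\ge\frac16p(t^*)$.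
\end{proof}

So it is enough to find a positive $\varphi$ such that, whatever $\sigma$ and $b$ are, some inner node has a value far below the largest of the five values. Taking $\varphi=e^{\Lambda h}$ with $\Lambda$ large turns any gap between values of $h$ into a large ratio between values of $\varphi$. It remains to find a periodic $h$ for which the three inner nodes never all attain the maximum among the five values. From now on
\[
c=\tfrac{113}{1000},\qquad h(\theta)=\cos2\pi\theta .
\]

\begin{lemma}\label{lem:arith}
Let $\theta(t)=\sigma+bt+ct^2$ with $\sigma,b\in\mathbb{R}$. If $h(\theta(-1))=h(\theta(0))=h(\theta(1))=v$, then $\max\{h(\theta(-3)),h(\theta(9))\}>v$.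
\end{lemma}

\begin{proof}
All congruences are modulo $1$. We use
\[
\theta(1)+\theta(-1)-2\theta(0)=2c=0.226,\qquad \theta(1)-\theta(0)=b+c .
\]
If $v=\pm1$, then $\theta(-1)\equiv\theta(0)\equiv\theta(1)$, so $2c$ is an integer, which is false. Hence $-1<v<1$. Then the set $\{h>v\}$ in $\mathbb{R}/\mathbb{Z}$ is an open arc $(\omega,\omega+D)$ of length $D\in(0,1)$, and $h=v$ exactly at its two endpoints. We must show that $\theta(-3)-\omega$ or $\theta(9)-\omega$ is congruent to a number in $(0,D)$.

Write $\theta(s)\equiv\omega+e_sD$ with $e_s\in\{0,1\}$ for $s\in T^\circ$, and put $k=e_{-1}+e_1-2e_0$. The two identities above give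
\[
kD\equiv0.226,\qquad b\equiv(e_1-e_0)D-0.113 .
\]
The first congruence forces $k\ne0$, which excludes $(e_{-1},e_0,e_1)=(0,0,0)$ and $(1,1,1)$. Its solutions $D\in(0,1)$ are $0.226$ for $k=1$; $0.774$ for $k=-1$; $0.113$ and $0.613$ for $k=2$; $0.387$ and $0.887$ for $k=-2$. Since $\sigma=\theta(0)\equiv\omega+e_0D$, $9c=1.017$ and $81c=9.153$,
\[
\theta(-3)-\omega\equiv e_0D-3b+0.017,\qquad \theta(9)-\omega\equiv e_0D+9b+0.153 .
\]
The six remaining triples give eight cases.
\begin{center}
\begin{tabular}{c|r|c|r|l}
$(e_{-1},e_0,e_1)$ & $k$ & $D$ & $b \bmod 1$ & value in $(0,D)$ modulo $1$\\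
\hline
$(0,0,1)$ & $1$ & $.226$ & $.113$ & $\theta(9)-\omega\equiv 1.017+.153\equiv .170$\\
$(1,0,0)$ & $1$ & $.226$ & $-.113$ & $\theta(9)-\omega\equiv -1.017+.153\equiv .136$\\
$(1,0,1)$ & $2$ & $.113$ & $0$ & $\theta(-3)-\omega\equiv .017$\\
$(1,0,1)$ & $2$ & $.613$ & $.5$ & $\theta(-3)-\omega\equiv -1.5+.017\equiv .517$\\
$(0,1,1)$ & $-1$ & $.774$ & $-.113$ & $\theta(-3)-\omega\equiv .774+.339+.017\equiv .130$\\
$(1,1,0)$ & $-1$ & $.774$ & $.113$ & $\theta(-3)-\omega\equiv .774-.339+.017= .452$\\
$(0,1,0)$ & $-2$ & $.887$ & $0$ & $\theta(9)-\omega\equiv .887+.153\equiv .040$\\
$(0,1,0)$ & $-2$ & $.387$ & $-.5$ & $\theta(9)-\omega\equiv .387-4.5+.153\equiv .040$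
\end{tabular}
\end{center}
In each row the last entry lies strictly between $0$ and $D$.
\end{proof}

Both outer nodes are needed. In the first row $\theta(-3)-\omega\equiv-0.339+0.017\equiv0.678$ lies outside $(0,0.226)$, and in the third row $\theta(9)-\omega\equiv0.153$ lies outside $(0,0.113)$.

On a curved manifold the coefficient of $t^2$ in \eqref{eq:phase} will only be close to $c$, and the equations will hold only up to small errors. The next statement leaves room for both.

\begin{proposition}\label{prop:profile}
There are a smooth positive $1$-periodic function $\varphi:\mathbb{R}\to\mathbb{R}$ and numbers $\mu,\eta>0$ such that for all $\sigma,b\in\mathbb{R}$, all $c'$ with $|c'-c|\le\eta$ and all concave $p:[-3,9]\to\mathbb{R}$,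
\[
\max_{t\in T}\big|\varphi(\sigma+bt+c't^2)-p(t)\big|\ge\mu .
\]
\end{proposition}

\begin{proof}
For $\theta(t)=\sigma+bt+c't^2$ define the gap
\[
\Delta(\sigma,b,c')=\max_{t\in T}h(\theta(t))-\min_{t\in T^\circ}h(\theta(t))\ge0 .
\]
It vanishes only if $h\circ\theta$ has a common value at the three inner nodes and this value is at least its value at both outer nodes. For $c'=c$ this is excluded by Lemma~\ref{lem:arith}. The function $\Delta(\cdot,\cdot,c)$ is continuous and $1$-periodic in $\sigma$ and in $b$, so $\Delta(\sigma,b,c)\ge2\delta$ for some $\delta>0$. Since $|h'|\le2\pi$ and $t^2\le81$ on $T$, replacing $c$ by $c'$ changes each $h(\theta(t))$ by at most $162\pi|c'-c|$, and $\Delta$ by at most $324\pi|c'-c|$. With $\eta=\delta/(324\pi)$ we get $\Delta\ge\delta$ for $|c'-c|\le\eta$.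

Choose $\Lambda$ with $e^{\Lambda\delta}=12$ and put $\varphi=e^{\Lambda h}$ and $\mu=\frac1{14}\min\varphi$. With $G=\max_T\varphi\circ\theta$ we then have
\begin{equation}\label{eq:ratio}
\min_{T^\circ}\varphi\circ\theta=e^{-\Lambda\Delta}G\le\tfrac1{12}G .
\end{equation}
Let $p$ be concave and $e=\max_T|\varphi\circ\theta-p|$. If $e\ge\min\varphi$, then $e\ge\mu$. Otherwise $p>0$ on $T$, and \eqref{eq:ratio} and Lemma~\ref{lem:concave} give
\[
\tfrac1{12}G+e\ \ge\ \min_{T^\circ}p\ \ge\ \tfrac16\max_Tp\ \ge\ \tfrac16(G-e).
\]
Hence $\frac76e\ge\frac1{12}G$, that is, $e\ge\frac1{14}G\ge\mu$.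
\end{proof}

The computation after \eqref{eq:phase} now gives the Euclidean model of Theorem~\ref{thm:geod}.

\begin{corollary}\label{cor:flat}
Let $u:\mathbb{R}^N\to\mathbb{R}$ be convex, $a\in\mathbb{R}^N$ and $A,\varepsilon>0$. For $f(y)=u(y)+A\,\varphi\big(c|y-a|^2/\varepsilon^2\big)$ no unit-speed line $\gamma$ makes the values $f(\gamma(\varepsilon t))$, $t\in T$, all equal.
\end{corollary}

As $A$ runs from $0$ to $\infty$, the function $f$ passes from the convex candidate to one dominated by the oscillating candidate, and every intermediate function is a counterexample. The proof of Theorem~\ref{thm:geod} lets $A$ vary over the manifold.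

\begin{remark}\label{rem:five}
The argument needs two outer nodes for Lemma~\ref{lem:concave} and three inner nodes for \eqref{eq:ratio}. With only two inner nodes $s\ne s'$, the linear system $\theta(s)=\theta(s')=\theta_0$ can be solved for $\sigma$ and $b$, with $\theta_0$ a maximum point of $\varphi$, and then no inequality of the form \eqref{eq:ratio} holds. So this argument says nothing about four points.
\end{remark}

\section{A convex function outside small cells}\label{sec:cover}

Let $M$ be a closed Riemannian manifold with metric $g$ and Levi-Civita connection $\nabla$. For a smooth function $u$, the Hessian is the symmetric bilinear form $\operatorname{Hess}u=\nabla du$. If $\gamma$ is a geodesic, then $\nabla_{\gamma'}\gamma'=0$, and therefore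
\begin{equation}\label{eq:derivs}
(u\circ\gamma)'=du(\gamma'),\qquad (u\circ\gamma)''=\operatorname{Hess}u(\gamma',\gamma'),\qquad (u\circ\gamma)'''=\nabla^3u(\gamma',\gamma',\gamma').
\end{equation}
For a symmetric form $B$ on $T_xM$ we write $|B|=\max_{|v|=1}|B(v,v)|$. We denote by $d$ the Riemannian distance and by $B(a,r)$ the open ball.

The oscillating candidate requires a single center and a small neighborhood of it. So the regions where it is used must be small and disjoint, and one convex function has to take care of everything between them.

\begin{lemma}\label{lem:cover}
For every $r>0$ there are an open set $O\subset M$, a function $u\in C^\infty(O)$ with $\operatorname{Hess}u$ positive definite on $O$, and finitely many pairwise disjoint open sets $V_k\subset B(a_k,r)$, $a_k\in M$, such that $M=O\cup\bigcup_kV_k$.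
\end{lemma}

For $N=1$ this is elementary: cut each circle at finitely many points, let the $V_k$ be the open arcs between them, and let $u=\frac12d(y,\cdot)^2$ near each cut point $y$. For $N\ge2$ one would like to take for $V_k$ the open top-dimensional simplices of a fine triangulation and for $O$ a neighborhood of the union of their boundaries. The difficulty is that this union may contain a closed geodesic, along which $u$ would be periodic with positive second derivative. The following example shows that the obstruction disappears when the set is allowed to wiggle.

\begin{example}\label{ex:cyl}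
On the flat cylinder $(\mathbb{R}/\mathbb{Z})\times\mathbb{R}$ with coordinates $(x,y)$, the circle $y=0$ is a closed geodesic. Fix $\delta>0$ and an even integer $k\ge4$. For $j$ modulo $k$ let $a_j=j/k$ and $F_j=\frac12(x-a_j)^2+\frac12y^2$ for $|x-a_j|<\frac12$. Each $F_j$ has Hessian the identity, and we want to pass from $F_{j-1}$ to $F_j$ as we go around. On the strip $S_j=\{|x-a_j|<\frac1{3k},\ |y|<2\delta\}$ the difference
\[
E_j=F_j-F_{j-1}=-\frac{x-a_j}{k}-\frac1{2k^2}
\]
satisfies $|E_j|\le k^{-2}$ and $|\partial_xE_j|=k^{-1}$. A cutoff in the variable $x$ would act over a length $1/k$ and add terms of order $k^2\cdot k^{-2}=1$ to the Hessian. A cutoff in the variable $y$ has the length $\delta$ at its disposal. Let $\lambda:\mathbb{R}\to[0,1]$ be smooth with $\lambda=0$ on $(-\infty,-\frac12]$ and $\lambda=1$ on $[\frac12,\infty)$. Put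
\[
u=F_{j-1}+\lambda\big((-1)^jy/\delta\big)E_j\ \text{ on }S_j,\qquad u=F_j\ \text{ on }R_j=\{a_j<x<a_{j+1},\ \tfrac\delta2<(-1)^jy<2\delta\}.
\]
The rectangles $R_j$ are pairwise disjoint, and so are the strips $S_j$. The rectangle $R_j$ meets only $S_j$, where the cutoff equals $1$ on the overlap, and $S_{j+1}$, where it equals $0$; in both cases the two definitions give $F_j$. On $S_j$ we have $\partial_{xx}u=1$, $|\partial_{xy}u|\le\max|\lambda'|/(k\delta)$ and $|\partial_{yy}u-1|\le\max|\lambda''|/(k\delta)^2$, so the Hessian is positive definite when $k\delta$ is large. The domain of $u$ contains a square wave, up through $S_0$, along $R_0$, down through $S_1$, and so on, which goes once around the cylinder within distance $2\delta$ of the geodesic.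
\end{example}

The holonomic approximation theorem does this for any polyhedron of positive codimension. We recall the terms. For a smooth fibration $X\to W$, the \emph{$r$-jet} at $x\in W$ of a local section is its class under the relation of having the same value and the same partial derivatives up to order $r$ at $x$. The $r$-jets form a bundle $X^{(r)}\to W$. A section of $X^{(r)}$ over an open set is \emph{holonomic} if it assigns to each point the $r$-jet of one and the same section of $X$. A \emph{polyhedron} is a subcomplex of a smooth triangulation of $W$, and a \emph{diffeotopy} is a smooth family of diffeomorphisms starting at the identity.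

\begin{theorem}[{\cite[Theorem~3.1.1]{EM}}]\label{thm:hat}
Let $X\to W$ be a smooth fibration, $P\subset W$ a polyhedron of positive codimension, and $F$ a section of $X^{(r)}$ over a neighborhood of $P$. For arbitrarily small $\delta,\epsilon>0$ there are a $C^0$-$\delta$-small diffeotopy $h^\tau:W\to W$, $\tau\in[0,1]$, and a holonomic section $\tilde F$ over a neighborhood of $h^1(P)$ with $\operatorname{dist}(\tilde F,F)<\epsilon$ there.
\end{theorem}

\begin{proof}[Proof of Lemma~\ref{lem:cover}]
Take a smooth triangulation of $M$ and subdivide it until all simplices have diameter less than $r/3$. Let $P$ be the $(N-1)$-skeleton. We apply Theorem~\ref{thm:hat} to $X=M\times\mathbb{R}$, whose sections are functions, and to $2$-jets. The map that sends the $2$-jet of $u$ at $x$ to $(u(x),du_x,\operatorname{Hess}u_x)$ is a bundle isomorphism $X^{(2)}\cong\mathbb{R}\oplus T^*M\oplus S^2T^*M$: in coordinates $(\operatorname{Hess}u)_{ij}=\partial_{ij}u-\Gamma_{ij}^l\partial_lu$, so the triple and the partial derivatives up to order $2$ determine each other. Let $F=(0,0,g)$, a section over all of $M$. The jets whose Hessian component $H$ satisfies $|H-g|<\frac12$ form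 an open neighborhood of the compact set $F(M)$. Hence, for any chosen metric on $X^{(2)}$, this neighborhood contains all jets within some distance $\epsilon>0$ of $F(M)$.

Theorem~\ref{thm:hat} with this $\epsilon$ and $\delta=r/3$ gives a diffeomorphism $h^1$ of $M$ with $d(h^1(x),x)<r/3$ for all $x$ and a smooth function $u$ on an open set $O\supset h^1(P)$ with $|\operatorname{Hess}u-g|<\frac12$. Thus $\operatorname{Hess}u(v,v)>\frac12$ for unit vectors $v$. Let $\Sigma_k$ be the $N$-dimensional simplices and $V_k=h^1(\operatorname{int}\Sigma_k)$. The sets $V_k$ are open and pairwise disjoint, and their union is $M\setminus h^1(P)$, which contains $M\setminus O$. If $a_k\in\Sigma_k$, then every point of $V_k$ is within $\frac r3+\frac r3<r$ of $a_k$.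
\end{proof}

\section{Gluing: proof of Theorem~\ref{thm:geod}}\label{sec:glue}

\subsection{The function $f_\varepsilon$}

Fix $\varphi,\mu,\eta$ as in Proposition~\ref{prop:profile}.

\emph{The size of the cells.} Let $q_a=\frac12d(a,\cdot)^2$. The map $(a,\xi)\mapsto(a,\exp_a\xi)$ is a diffeomorphism from a neighborhood of the zero section of $TM$ onto a neighborhood of the diagonal in $M\times M$, and $q_a(\exp_a\xi)=\frac12|\xi|^2$ there; so $q_a(x)$ is smooth in $(a,x)$ near the diagonal. Along a unit-speed geodesic with $\gamma(0)=a$ we have $q_a(\gamma(s))=\frac12s^2$ for small $s$, so $\operatorname{Hess}q_a=g$ at $a$ by \eqref{eq:derivs}. The function $(a,x)\mapsto|\operatorname{Hess}q_a-g|(x)$ is continuous near the compact diagonal and vanishes on it. Hence there is $r>0$ such that for all $a\in M$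
\begin{equation}\label{eq:hessq}
q_a\text{ is smooth on }B(a,r)\quad\text{and}\quad c\,|\operatorname{Hess}q_a-g|\le\eta\ \text{ on }B(a,r).
\end{equation}
Take $O,u,V_k,a_k$ from Lemma~\ref{lem:cover} for this $r$. Let $V=\bigcup_kV_k$ and define $q\in C^\infty(V)$ by $q=q_{a_k}$ on $V_k$; this is where the disjointness of the cells is used.

\emph{The cutoffs.} The set $M\setminus O$ is compact and contained in $V$. Choose $\beta\in C^\infty(M,[0,1])$ with compact support in $V$ and $\beta=1$ on a neighborhood of $M\setminus O$. Let $G=\{\beta<1\}$. Its closure $\overline G$ is the complement of the interior of $\{\beta=1\}$, hence a compact subset of $O$. Choose $\chi\in C^\infty(M,[0,1])$ with compact support in $O$ and $\chi=1$ on a neighborhood of $\overline G$, and let $w=\chi u$, extended by $0$ to $M$. By compactness of $\overline G$ there is $\kappa>0$ such that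
\begin{equation}\label{eq:kappa}
\operatorname{Hess}w(v,v)=\operatorname{Hess}u(v,v)\ge\kappa\quad\text{for all unit vectors $v$ at points where }\beta<1 .
\end{equation}
Define
\[
f_\varepsilon=w+\beta^4\,\varphi\Big(\frac{2c}{\varepsilon^2}\,q\Big),
\]
where the second term, which has compact support in $V$, is extended by $0$. Then $f_\varepsilon\in C^\infty(M)$.

The function $f_\varepsilon$ is that of Corollary~\ref{cor:flat} with two changes. First, $w$ is convex only where $\beta<1$. Where $\beta=1$ the oscillating term has amplitude $1$, while on an arc of length of order $\varepsilon$ the function $w$ differs from an affine function of the parameter by $O(\varepsilon^2)$, so its failure to be convex is negligible. Second, the amplitude $\beta^4$ is not constant. It has to be compared with the size $\varepsilon^2$ of the quadratic part of $w$ on the arc: when it is much smaller than $\varepsilon^2$ the oscillating term must be negligible on the whole arc, and otherwise the amplitude must be nearly constant on the arc in relative terms. Since $\beta$ changes by $O(\varepsilon)$ along the arc, both requirements hold if $\beta$ is much larger than $\varepsilon$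 at the threshold. For the amplitude $\beta^4$ the threshold is $\beta\approx\varepsilon^{1/2}$. (For $\beta^j$ it is $\varepsilon^{2/j}$, so any integer $j\ge3$ would serve.)

\subsection{No geodesic makes the five values equal}

We claim that $f_\varepsilon$ has the required property for all small $\varepsilon$. Otherwise there are a sequence $\varepsilon=\varepsilon_l\to0$, unit-speed geodesics $\gamma=\gamma_l$ and numbers $Y=Y_l$ with
\begin{equation}\label{eq:level}
f_\varepsilon(\gamma(\varepsilon t))=Y\qquad(t\in T).
\end{equation}
We suppress the index $l$; the constants implied in $O(\cdot)$ do not depend on $l$ or on $t\in[-9,9]$. Put $x=\gamma(0)$, $v=\gamma'(0)$ and $A=\beta(x)^4$. By \eqref{eq:derivs} and compactness of $M$, the third derivative of $w\circ\gamma$ is bounded independently of $\gamma$. Taylor's formula gives, for $|t|\le9$,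
\begin{align}
w(\gamma(\varepsilon t))&=w_0+w_1\varepsilon t+\tfrac12w_2\varepsilon^2t^2+O(\varepsilon^3),\label{eq:taylorw}\\
|\beta(\gamma(\varepsilon t))-\beta(x)|&\le L\varepsilon,\label{eq:lip}
\end{align}
where $w_0=w(x)$, $w_1=dw(v)$, $w_2=\operatorname{Hess}w(v,v)$ are bounded and $L=9\max|d\beta|$. According to whether $\liminf A/\varepsilon^2$ is zero or positive, one of the following cases occurs after passing to a subsequence.

\medskip
\emph{Case 1: $A/\varepsilon^2\to0$.} Here convexity decides. We have $\beta(x)\to0$, so $w_2\ge\kappa$ for large $l$ by \eqref{eq:kappa}. By \eqref{eq:lip} and the inequality $(y+z)^4\le8(y^4+z^4)$,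
\[
\beta(\gamma(\varepsilon t))^4\le(\beta(x)+L\varepsilon)^4\le8(A+L^4\varepsilon^4)=o(\varepsilon^2).
\]
Since $\varphi$ is bounded, the oscillating term of $f_\varepsilon$ is $o(\varepsilon^2)$ on the arc. Taking the second difference of \eqref{eq:level} over the inner nodes and using \eqref{eq:taylorw}, we get
\[
0=f_\varepsilon(\gamma(\varepsilon))+f_\varepsilon(\gamma(-\varepsilon))-2f_\varepsilon(\gamma(0))=w_2\varepsilon^2+o(\varepsilon^2),
\]
which contradicts $w_2\ge\kappa$.

\medskip
\emph{Case 2: $A\ge a\varepsilon^2$ for all $l$, with a fixed $a>0$.} Here we reduce to Proposition~\ref{prop:profile}. We have $\beta(x)\ge a^{1/4}\varepsilon^{1/2}$, so \eqref{eq:lip} gives, for $|t|\le9$,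
\begin{equation}\label{eq:amp}
\beta(\gamma(\varepsilon t))=\beta(x)\big(1+O(\varepsilon^{1/2})\big),\qquad \beta(\gamma(\varepsilon t))^4=A\big(1+O(\varepsilon^{1/2})\big).
\end{equation}
In particular, for large $l$ the function $\beta$ is positive on the arc $\gamma([-9\varepsilon,9\varepsilon])$, so the arc lies in $\operatorname{supp}\beta$, a compact subset of $V$. Being connected, it lies in a single cell $V_k$. The tensor $\nabla^3q$ is bounded on $\operatorname{supp}\beta$, so
\[
q(\gamma(\varepsilon t))=q_0+q_1\varepsilon t+\tfrac12q_2\varepsilon^2t^2+O(\varepsilon^3),\qquad q_2=\operatorname{Hess}q_{a_k}(v,v).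
\]
Multiplying by $2c/\varepsilon^2$ we obtain the analogue of \eqref{eq:phase},
\[
\frac{2c}{\varepsilon^2}\,q(\gamma(\varepsilon t))=\theta(t)+O(\varepsilon),\qquad \theta(t)=\sigma+bt+c't^2,\qquad \sigma=\frac{2cq_0}{\varepsilon^2},\quad b=\frac{2cq_1}{\varepsilon},\quad c'=cq_2 ,
\]
and $|c'-c|=c\,|q_2-1|\le\eta$ by \eqref{eq:hessq}. Since $\varphi$ is bounded and Lipschitz, \eqref{eq:amp} shows that the oscillating term equals
\[
A\big(1+O(\varepsilon^{1/2})\big)\big(\varphi(\theta(t))+O(\varepsilon)\big)=A\,\varphi(\theta(t))+O(A\varepsilon^{1/2}).
\]
Insert this and \eqref{eq:taylorw} into \eqref{eq:level} and divide by $A$. The Taylor remainder contributes $O(\varepsilon^3/A)=O(\varepsilon/a)$, so for $t\in T$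
\[
\varphi(\theta(t))=p(t)+O(\varepsilon^{1/2}),\qquad p(t)=\frac{Y-w_0}{A}-\frac{w_1\varepsilon}{A}\,t-\frac{w_2\varepsilon^2}{2A}\,t^2 .
\]
If $\beta(x)<1$, then $w_2\ge\kappa>0$ by \eqref{eq:kappa}, and $p$ is concave. If $\beta(x)=1$, then $A=1$ and the quadratic term of $p$ is $O(\varepsilon^2)$; we move it into the error, and what remains of $p$ is affine, hence concave. In both cases $\max_T|\varphi\circ\theta-p|=O(\varepsilon^{1/2})$ with $p$ concave. The numbers $\sigma$, $b$ and the coefficients of $p$ may be unbounded as $l\to\infty$, but the bound $\mu$ in Proposition~\ref{prop:profile} does not depend on them. For large $l$ this is a contradiction, and Theorem~\ref{thm:geod} is proved. \qed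

\section{Polynomials, norms and open sets of configurations}\label{sec:extra}

\begin{proof}[Proof of Theorem~\ref{thm:extra}]
Fix $m\ge5$ and $n\ge2$.

\emph{An even counterexample.} Homogeneous polynomials of even degree and norms are even functions, so we first need an even $f$. Apply Theorem~\ref{thm:geod} to the projective space $M=S^{n-1}/\{\pm1\}$ with the round metric and let $f$ be the pullback of $f_\varepsilon$ to $S^{n-1}$. The projection is a local isometry, so unit-speed great circles project to unit-speed geodesics. The proof of Theorem~\ref{thm:sphere} then gives a configuration $X=(x_1,\dots,x_m)$ of distinct points that is bad for the even smooth function $f$.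

\emph{Being a counterexample is an open condition.} For continuous $f$ and $X\in(S^{n-1})^m$ put
\[
\nu(X,f)=\min_{\rho\in SO(n)}\Big(\max_if(\rho x_i)-\min_if(\rho x_i)\Big).
\]
The minimum is attained because $SO(n)$ is compact, so $X$ is bad for $f$ if and only if $\nu(X,f)>0$. If $\omega_f$ is the modulus of continuity of $f$, then $|f(\rho x_i)-f'(\rho x_i')|\le\omega_f(|x_i-x_i'|)+\|f-f'\|_\infty$ for all $\rho$, and therefore
\[
|\nu(X,f)-\nu(X',f')|\le2\,\omega_f\big(\max_i|x_i-x_i'|\big)+2\|f-f'\|_\infty .
\]
Consequently the bad configurations of a fixed $f$ form an open set, and a fixed $X$ that is bad for $f$ is bad for all $f'$ uniformly close to $f$. If $n\ge m$, linearly independent configurations are dense in $(S^{n-1})^m$: move the points one after another off the span of the previous ones, which is a proper subspace and meets the sphere in a nowhere dense set. So every nonempty open set of bad configurations contains a linearly independent one.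

\emph{Polynomials.} By the Stone--Weierstrass theorem there are polynomials $Q$ on $\mathbb{R}^n$ uniformly close to $f$ on $S^{n-1}$. Since $f$ is even, $\frac12(Q(x)+Q(-x))$ is at least as close. This polynomial has the form $\sum_{j\le d}P_{2j}$ with $P_{2j}$ homogeneous of degree $2j$, and on $S^{n-1}$ it agrees with $P=\sum_{j\le d}|x|^{2(d-j)}P_{2j}$, a homogeneous polynomial of degree $2d$. If the approximation is close enough, $\nu(X,P)>0$.

\emph{Norms.} Let $R(x)=|x|^{1-2d}P(x)$ and, for $\tau>0$, let $N_\tau(x)=|x|+\tau R(x)$ for $x\ne0$ and $N_\tau(0)=0$. The function $N_\tau$ is even, positively homogeneous of degree $1$, continuous, and smooth away from $0$. On $S^{n-1}$ it equals $1+\tau P$. Hence it is positive away from $0$ for small $\tau$, it tends to the Euclidean norm uniformly on $S^{n-1}$ as $\tau\to0$, and it has the same bad configurations as $P$. It remains to prove convexity for small $\tau$, because a convex function that is homogeneous of degree $1$ satisfies $N_\tau(y+z)=2N_\tau(\frac{y+z}2)\le N_\tau(y)+N_\tau(z)$.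

The gradient of $N_\tau$ is homogeneous of degree $0$, so it is constant along rays and $\operatorname{Hess}N_\tau(x)\,x=0$. Let $|x|=1$ and write a vector as $y=sx+z$ with $z\perp x$. The Hessian is symmetric and kills $x$, and the Hessian of $|\cdot|$ at $x$ is the identity on $x^\perp$, so with $K=\max_{S^{n-1}}|\operatorname{Hess}R|$,
\[
\operatorname{Hess}N_\tau(x)(y,y)=\operatorname{Hess}N_\tau(x)(z,z)\ge(1-\tau K)|z|^2\ge0\qquad\text{if }\tau K\le1 .
\]
The Hessian is homogeneous of degree $-1$, so it is positive semidefinite at all $x\ne0$, and $N_\tau$ is convex along every segment that misses $0$. Since $n\ge2$, every segment is a limit of such segments, and by continuity $N_\tau$ is convex. Thus $N_\tau$ is a norm for small $\tau$, and $X$ is bad for it.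
\end{proof}

\begin{thebibliography}{9}

\bibitem{EM} Eliashberg and Mishachev, \emph{Introduction to the h-Principle}, AMS GSM 48, 2002.

\bibitem{Floyd} Floyd, \emph{Real-valued mappings of spheres}, Proc. AMS 6 (1955).

\bibitem{GM} \emph{Geometry of measures: partitions and convex bodies}, \texttt{https://rkarasev.ru:443/common/upload/mes\_partition.pdf}

\end{thebibliography}
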